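\title{Moderate growth of automorphic eigenfunctions on $SL(3,\mathbb Z)\backslash SL(3,\mathbb R)/SO(3)$}

\begin{abstract}
Let $F$ be a smooth function on $SL(3,\mathbb R)/SO(3)$ that is invariant under a finite-index subgroup $\Gamma$ of $SL(3,\mathbb Z)$ and is an eigenfunction of the invariant differential operators of orders two and three. No growth condition is assumed. We prove that $|F(g)|\le C\|g\|^{A}\sup_\Omega|F|$, where $\Omega$ is compact modulo $\Gamma$ and $A,C,\Omega$ depend only on the two eigenvalues. This proves the Miatello--Wallach conjecture for $SL(3,\mathbb Z)$ and shows that the full eigenspaces are finite dimensional. The proof is a maximum principle in a complex neighborhood of the symmetric space. At a maximum, $F$ looks like an exponential with nilpotent covector times an entire amplitude, and the concavity of a height function forces the amplitude to vanish.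
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $G=SL(3,\mathbb R)$, $K=SO(3)$ and $M=G/K$. Let $F:G\to\mathbb C$ be smooth with $F(\gamma gk)=F(g)$ for all $\gamma\in SL(3,\mathbb Z)$, $g\in G$, $k\in K$, and regard $F$ as a function on $M$. Assume that $F$ is an eigenfunction of all differential operators on $M$ that commute with left translation by $G$. One says that $F$ has \emph{moderate growth} if there are $A,C>0$ with
\begin{equation}\label{eq:mod}
|F(g)|\le C\|g\|^A\qquad(g\in G),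
\end{equation}
where $\|\cdot\|$ is a norm on real $3\times3$ matrices. Moderate growth is the assumption that normally appears in the definition of an automorphic form. The Miatello--Wallach conjecture for $SL(3,\mathbb Z)$, posed in \cite{GW}, asserts that it is automatic: every $F$ as above, with no growth condition imposed, satisfies \eqref{eq:mod}. The conjecture is also phrased there in the torus variables
$$a_{y_1,y_2}=\operatorname{diag}\bigl(y_1^{2/3}y_2^{1/3},\ y_1^{-1/3}y_2^{1/3},\ y_1^{-1/3}y_2^{-2/3}\bigr).$$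
In uniform form it then asks for $A,C>0$ such that
\begin{equation}\label{eq:siegel}
|F(n\,a_{y_1,y_2}k)|\le C(y_1y_2)^A\qquad\bigl(y_1,y_2\ge\sqrt{3/4},\ k\in K,\ n\in\mathcal N_0\bigr),
\end{equation}
where $\mathcal N_0$ is a fixed compact set of unipotent upper triangular matrices, so large that the elements $n\,a_{y_1,y_2}k$ form a Siegel set covering a fundamental domain for $SL(3,\mathbb Z)$. We prove the conjecture in both forms.

\subsection{The result}

Let $\mathfrak p$ be the five-dimensional space of real symmetric traceless $3\times3$ matrices, with $|X|^2=\operatorname{tr}X^2$ and an orthonormal basis $\mathbf e_1,\dots,\mathbf e_5$, and let $o=K\in M$. By the polar decomposition, $X\mapsto g\exp(X)o$ is a diffeomorphism $\mathfrak p\to M$ for every $g\in G$. We give $M$ the $G$-invariant Riemannian metric for which these maps are normal coordinates: the geodesics through $go$ are the curves $t\mapsto g\exp(tX)o$, and $d(go,g\exp(X)o)=|X|$. From now on $\|\cdot\|$ is the operator norm.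

Let $p$ be a polynomial on $\mathfrak p$ that is invariant under conjugation by $K$. Write $p$ in the coordinates $\xi_k=\operatorname{tr}(\xi\mathbf e_k)$, replace $\xi_k$ by the derivative in the direction $\mathbf e_k$ to obtain $p(\partial_X)$, and set
$$(\mathcal D_pF)(gK)=p(\partial_X)\,F(g\exp(X)o)\big|_{X=0}.$$
The right side does not change when $g$ is replaced by $gk$, because $k\exp(X)o=\exp(kXk^{-1})o$. So $\mathcal D_p$ is a $G$-invariant differential operator on $M$. We use only $p_2(\xi)=\operatorname{tr}\xi^2$ and $p_3(\xi)=\operatorname{tr}\xi^3$, that is, the equations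
\begin{equation}\label{eq:eigen}
\mathcal D_{p_2}F=\chi_2F,\qquad \mathcal D_{p_3}F=\chi_3F .
\end{equation}
The operator $\mathcal D_{p_2}$ is the sum of the second derivatives at the center of normal coordinates, so it is the Laplace--Beltrami operator of $M$. It is elliptic with real analytic coefficients. By elliptic regularity, distributional solutions of $\mathcal D_{p_2}F=\chi_2F$ are smooth, and in fact real analytic.

\begin{theorem}\label{thm:main}
Let $\Gamma\subset SL(3,\mathbb Z)$ have finite index and let $\chi_2,\chi_3\in\mathbb C$. There are $A_*,C_*>0$ and a set $\Omega\subset M$, compact modulo $\Gamma$, with $A_*,C_*,\Omega$ depending only on $\chi_2,\chi_3$, such that every smooth $\Gamma$-invariant function $F$ on $M$ that satisfies \eqref{eq:eigen} obeys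
$$|F(g)|\le C_*\,\|g\|^{A_*}\sup_\Omega|F|\qquad(g\in G).$$
\end{theorem}

\begin{corollary}\label{cor:main}
\textup{(a)} The Miatello--Wallach conjecture for $SL(3,\mathbb Z)$ holds, in both forms \eqref{eq:mod} and \eqref{eq:siegel}.
\textup{(b)} For each $(\chi_2,\chi_3)$ the space of all $\Gamma$-invariant solutions of \eqref{eq:eigen}, with no growth condition, is finite dimensional.
\end{corollary}

Two examples show what the statement contains. The first shows that it is not a formal consequence of invariance and ellipticity.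

\begin{example}[rank one]\label{ex:j}
For $SL(2)$ the symmetric space is the upper half-plane $\mathbb H$, and the invariant operators are the polynomials in $y^2(\partial_x^2+\partial_y^2)$. The modular function $j(z)=e^{-2\pi iz}+744+\cdots$ is holomorphic and $SL(2,\mathbb Z)$-invariant, so it is an eigenfunction with eigenvalue $0$. For $g=\operatorname{diag}(y^{1/2},y^{-1/2})$ and $y\to\infty$ we have $g\cdot i=iy$ and $|j(iy)|\sim e^{2\pi y}=e^{2\pi\|g\|^2}$. So moderate growth fails, and the powers $j^n$ span an infinite-dimensional eigenspace.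
\end{example}

From this example alone one would guess that the conjecture is false. A proof must use a feature of $SL(3)$ that $SL(2)$ lacks; Section~\ref{sec:model} isolates it. The second example shows that the exponent $A_*$ has to depend on the eigenvalues.

\begin{example}\label{ex:epstein}
Let $s$ be real, let $\mathbf v\in\mathbb R^3$ be a nonzero column, and put $f(gK)=|g^{-1}\mathbf v|^{-2s}$. Then $f(g\exp(X)o)=f(gK)\,(u^Te^{-2X}u)^{-s}$ with the unit vector $u=g^{-1}\mathbf v/|g^{-1}\mathbf v|$. Hence $\mathcal D_pf=c\,f$, and $c$ depends only on $p$ and $s$, because $K$ is transitive on unit vectors and $p$ is $K$-invariant. For $s>\frac32$ the series $E_s(g)=\sum_{0\ne\mathbf v\in\mathbb Z^3}|g^{-1}\mathbf v|^{-2s}$ converges locally uniformly with all derivatives, so $E_s$ is an $SL(3,\mathbb Z)$-invariant solution of \eqref{eq:eigen}. At $g=\operatorname{diag}(t,1,t^{-1})$, $t\ge1$, the term $\mathbf v=e_1$ gives $E_s(g)\ge t^{2s}=\|g\|^{2s}$.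
\end{example}

\subsection*{Notation}
On $\mathfrak p_{\mathbb C}=\mathfrak p+i\mathfrak p$, the complex symmetric traceless matrices, we use the bilinear form $\operatorname{tr}(VW)$, the Hermitian form $\operatorname{tr}(V\bar W)$ and the norm $|V|^2=\operatorname{tr}(V\bar V)$. The \emph{real} elements of $\mathfrak p_{\mathbb C}$ are those of $\mathfrak p$. For $N\in\mathfrak p_{\mathbb C}$ let $\operatorname{Ker}N=\{V\in\mathfrak p_{\mathbb C}:\operatorname{tr}(NV)=0\}$; this is the kernel of the linear form defined by $N$, while $\ker N\subset\mathbb C^3$ is the kernel of the matrix. The vectors $e_1,e_2,e_3$ are the standard basis of $\mathbb R^3$, and $E_{kl}$ are the matrix units.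

\section{A model case and the plan of the proof}\label{sec:model}

\subsection{The barrier argument}
Suppose $h$ is a $\Gamma$-invariant function with sublevel sets compact modulo $\Gamma$ and $h\le C\log\|g\|$. We want $|F|\le Ce^{\lambda_0h}$. Nothing is known about the growth of $F$, but $\log|F|$ is bounded on each sublevel set. So we can choose a function $\theta$ of one variable that is linear with slope $\lambda_0$ up to a height $s_*$ and beyond it grows faster than $\log|F|$. Then $\log|F|-\theta(h)$ attains a maximum. Suppose that a maximum high in the cusp is impossible whenever $\theta'\ge\lambda_0$. Then the maximum lies in a fixed compact set, so $\log|F|\le C+\lambda_0h$ on $\{h\le s_*\}$ with $C$ independent of $s_*$, and we let $s_*\to\infty$. Everything rests on a local statement: $\log|F|-\theta(h)$ has no local maximum when $\theta$ is steep.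

\begin{example}[the model]\label{ex:model}
On $\mathbb H\times\mathbb H$, with coordinates $z_k=x_k+iy_k$, let $h=\log y_1+\log y_2$. Let $\theta$ be strictly increasing, and let $F$ be holomorphic near a point $z^0$ with $F(z^0)\ne0$. Then $\log|F|-\theta(h)$ does not have a local maximum at $z^0$. Indeed, on the complex line $\zeta\mapsto(z_1^0+y_1^0\zeta,\ z_2^0-y_2^0\zeta)$ the imaginary parts are $y_1^0(1+\operatorname{Im}\zeta)$ and $y_2^0(1-\operatorname{Im}\zeta)$, so
$$h=h(z^0)+\log\bigl(1-(\operatorname{Im}\zeta)^2\bigr).$$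
A local maximum at $z^0$ would give $|F|\le|F(z^0)|$ on the line near $\zeta=0$, with strict inequality when $\operatorname{Im}\zeta\ne0$. By the maximum modulus principle $F$ is constant on the line, which contradicts the strict inequality.
\end{example}

The example uses a line with three properties: $F$ is holomorphic on it; it is tangent to the level set of $h$, so that the convexity of $\theta$ is not seen; and $h$ is concave along it. On $\mathbb H$ itself the only complex line is $\mathbb H$, which is not tangent to the level set of $\log y$. And the local statement is false there: for $F=j$ and $\theta$ as above with $\theta(0)=0$, the value of $\log|j|-\theta(\log y)$ at $iy=ie^{s_*}$ is about $2\pi e^{s_*}-\lambda_0s_*$, so the maximum over $y\ge1$ leaves every compact set modulo translations as $s_*\to\infty$.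

\subsection{Transfer to $SL(3)$}
The space $M$ has dimension five and no complex structure. The holomorphic line will appear in the limit of steep $\theta$, as follows.

\emph{Height} (Section~\ref{sec:height}). We build $h$ from the shortest vectors of the lattice $g^{-1}\mathbb Z^3$ and of its dual. It is smooth high in the cusp, with gradient $H$ and an almost explicit, almost nonpositive Hessian.

\emph{Complex points} (Section~\ref{sec:complex}). An inequality $\log|F|\le\theta(h)+\text{const}$ at real points controls only the modulus of $F$, not its oscillation, and gives no compactness. So we extend $F$ holomorphically to a tube of uniform width around $M$, extend $h$ to $h_{\mathbb C}=h+\frac12A_0|Y|^2$, where $Y$ is the imaginary coordinate, and maximize over the tube.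

\emph{Blow-up} (Section~\ref{sec:blowup}). Let $Z\in\mathfrak p_{\mathbb C}$ be a holomorphic coordinate centered at a maximum and let $\lambda=\theta'$ there. Then $h_{\mathbb C}=\text{const}+\operatorname{Re}\operatorname{tr}(NZ)+\frac12q(Z)+\cdots$ with $\operatorname{Re}N$ close to $H$. The quadratic term $\lambda q(Z)$ is of order one for $|Z|\sim\lambda^{-1/2}$, so we write $F=\text{const}\cdot e^{\lambda\operatorname{tr}(NZ)}\varphi(\lambda^{1/2}Z)$. Maximality gives $\varphi(0)=1$ and, on $\operatorname{Ker}N$, the bound $|\varphi|\le e^{q/2+o(1)}$. Up to curvature terms, \eqref{eq:eigen} reads $p(\lambda N+\lambda^{1/2}\partial)\varphi=\chi\varphi$. The top orders are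
$$\lambda^2\operatorname{tr}N^2+2\lambda^{3/2}\partial_N+\cdots,\qquad \lambda^3\operatorname{tr}N^3+3\lambda^{5/2}\partial_{N^2}+\cdots .$$
In the limit $\lambda\to\infty$ this gives $\operatorname{tr}N^2=\operatorname{tr}N^3=0$, so $N$ is nilpotent, and $\varphi$ is constant in the directions $N$ and $N^2$.

\emph{The line} (Section~\ref{sec:nilp}). Suppose $\partial_v\varphi=0$ and both $v$ and $\bar v$ lie in $\operatorname{Ker}N$. Then $\varphi(\zeta\bar v+\zeta'v)$ does not depend on $\zeta'$, so on the real points $\zeta\bar v+\bar\zeta v$ the amplitude is a holomorphic function of $\zeta$. If $q$ is negative in the mean on these points, $\varphi$ decays like a Gaussian and vanishes by Liouville's theorem, against $\varphi(0)=1$. The choice $v=N$ fails, because $\operatorname{tr}(N\bar N)=|N|^2\ne0$. For $SL(2)$ there is no other choice, since $\operatorname{Ker}N=\mathbb CN$ for a nilpotent $N\neq0$. For $SL(3)$ and $N^2\ne0$ we take the combination $v$ of $N$ and $N^2$ that is orthogonal to $N$;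 this is where the cubic operator is needed. If $N^2=0$, the equation $\partial_{N^2}\varphi=0$ is empty. The next order of the cubic equation then yields a second-order equation along a suitable $v$, which serves the same purpose.

Section~\ref{sec:barrier} states the local result and derives the theorem from it.

\section{The height function}\label{sec:height}

For a nonzero column $\mathbf v\in\mathbb Z^3$ and a nonzero row $\mathbf w\in\mathbb Z^3$ put
$$b_{\mathbf v}(gK)=-\log|g^{-1}\mathbf v|^2,\qquad b^*_{\mathbf w}(gK)=-\log|\mathbf wg|^2,$$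
$$D_1=\max_{\mathbf v}b_{\mathbf v},\qquad D_2=\max_{\mathbf w}b^*_{\mathbf w},\qquad D=\max(D_1,D_2).$$
Thus $e^{-D_1/2}$ and $e^{-D_2/2}$ are the lengths of the shortest vectors of the lattice $g^{-1}\mathbb Z^3$ and of its dual. At $g=n\,a_{y_1,y_2}k$ one has $b_{e_1}=\log(y_1^{4/3}y_2^{2/3})$ and $b^*_{e_3^T}=\log(y_1^{2/3}y_2^{4/3})$. We shall use the following facts.
\begin{itemize}
\item $D_1,D_2,D$ are $SL(3,\mathbb Z)$-invariant, since $SL(3,\mathbb Z)$ permutes the $b_{\mathbf v}$ and the $b^*_{\mathbf w}$.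
\item All these functions are $2$-Lipschitz. Along $g\exp(tX)o$ with $|X|=1$ the derivative of $b_{\mathbf v}$ is $2y^TXy/|y|^2$ with $y=e^{-tX}g^{-1}\mathbf v$, and that of $b^*_{\mathbf w}$ is $-2yXy^T/|y|^2$ with $y=\mathbf wge^{tX}$.
\item $D_1,D_2\ge-1$, by Hermite's bound: a positive ternary quadratic form of determinant $1$ takes a value $\le\frac43$ at a nonzero integral vector.
\item $\{D\le c\}$ is compact modulo $SL(3,\mathbb Z)$, hence modulo $\Gamma$, by Mahler's criterion: the unimodular lattices whose nonzero vectors have length $\ge\epsilon$ form a compact set.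
\item $D(gK)\le4\log\|g\|$, since $|g^{-1}\mathbf v|\ge\|g\|^{-1}$ and $|\mathbf wg|\ge\|g^{-1}\|^{-1}\ge\|g\|^{-2}$. The last inequality holds because the singular values $\sigma_1\ge\sigma_2\ge\sigma_3$ of $g$ have product $1$, so $\sigma_3^{-1}=\sigma_1\sigma_2\le\sigma_1^2$.
\end{itemize}

The function $D_1$ alone has compact sublevel sets, but where the lattice has two independent short vectors it switches between different $b_{\mathbf v}$ and is not smooth. We shall see that the larger of $D_1,D_2$ is always a single smooth function near a point high in the cusp. The only crease of $D$ is then along $D_1=D_2$. Smoothing a maximum creates convexity, which works against us. We keep it small by smoothing homogeneously, that is, on a scale proportional to $D$.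

Fix a smooth even convex function $m:\mathbb R\to\mathbb R$ with $m(t)=|t|$ for $|t|\ge\frac1{10}$, for instance the convolution of $|t|$ with an even bump function of integral $1$ supported in $[-\frac1{10},\frac1{10}]$. Convexity gives $m\ge|t|$, $|m'|\le1$, and $m\le\frac1{10}$ on $[-\frac1{10},\frac1{10}]$. The even function $m-tm'$ has derivative $-tm''$, so on $t\ge0$ it decreases from $m(0)\le\frac1{10}$ to $0$; thus $0\le m-tm'\le\frac1{10}$. For $s+t>0$ let
$$\Phi(s,t)=\tfrac{s+t}2\bigl(1+m(\varrho)\bigr),\qquad\varrho=\tfrac{s-t}{s+t}.$$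
The function $\Phi$ is symmetric and homogeneous of degree $1$. It equals $\max(s,t)$ if $|\varrho|\ge\frac1{10}$, and $\max(s,t)\le\Phi\le1.1\max(s,t)$ always, by the bounds on $m$. Since $\partial_s\varrho=(1-\varrho)/(s+t)$ and $\partial_t\varrho=-(1+\varrho)/(s+t)$,
$$\Phi_s=\tfrac12\bigl(1+m'+(m-\varrho m')\bigr)\ge0,\qquad\Phi_t=\tfrac12\bigl(1-m'+(m-\varrho m')\bigr)\ge0,\qquad 1\le\Phi_s+\Phi_t\le1.1 .$$
The derivatives of orders $2$ and $3$ are homogeneous of degrees $-1$ and $-2$ and vanish for $|\varrho|>\frac1{10}$; hence they are $O((s+t)^{-1})$ and $O((s+t)^{-2})$.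

Let $c_0\ge20$ be a constant, to be fixed in Section~\ref{sec:barrier}. On $\{D\ge c_0-1\}$ we have $D_1+D_2\ge c_0-2>0$, and we define
$$h=\Phi(D_1,D_2),\qquad\text{so that}\quad D\le h\le1.1D .$$
Call a pair $(a,b)$ \emph{admissible} if $a,b\ge0$ and $1\le a+b\le1.1$. For such a pair and $X=(x_{kl})\in\mathfrak p$ put
\begin{align}
H(a,b)&=2a(E_{11}-\tfrac13I)-2b(E_{33}-\tfrac13I)=\tfrac13\operatorname{diag}(4a+2b,\ 2b-2a,\ -2a-4b),\label{eq:H}\\
q_{a,b}(X)&=-4a(x_{12}^2+x_{13}^2)-4b(x_{13}^2+x_{23}^2).\label{eq:qab}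
\end{align}
Then $|H(a,b)|^2=\frac83(a^2+ab+b^2)$, and $\frac34(a+b)^2\le a^2+ab+b^2\le(a+b)^2$ gives $\sqrt2\le|H(a,b)|\le2$.

\begin{lemma}\label{lem:height}
Let $x\in M$ with $D(x)\ge c_0$. On the ball $B(x,\frac12)$ one has $h=b_{\mathbf v}$, or $h=b^*_{\mathbf w}$, or $h=\Phi(b_{\mathbf v},b^*_{\mathbf w})$ with $\mathbf w\mathbf v=0$, for fixed $\mathbf v,\mathbf w$; in particular $h$ is smooth there, and $|\nabla h|\le4$. Moreover, one can write $x=gK$ so that for $|X|<\frac12$
$$h(g\exp(X)o)=h(x)+\operatorname{tr}(HX)+\tfrac12q_h(X)+O(|X|^3),\qquad|q_h(X)-q_{a,b}(X)|\le\frac{C'}{c_0}|X|^2,$$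
where $H=H(a,b)$ with $(a,b)$ admissible, $q_h$ is a quadratic form, and $C'$ and the implied constant are universal.
\end{lemma}

\begin{proof}
The map $gK\mapsto(g^T)^{-1}K$ is an isometry of $M$ that carries $b^*_{\mathbf w}$ to $b_{\mathbf w^T}$ and conversely. It exchanges $D_1$ and $D_2$ and preserves $h$. So for the first assertion we may assume $D_1(x)\ge D_2(x)$. For $y=gK$ write $Q_y(\mathbf v)=|g^{-1}\mathbf v|^2$ and $Q_y^*(\mathbf w)=|\mathbf wg|^2$. For $T\in SL(3,\mathbb R)$ one has $T\mathbf v\times T\mathbf v'=(T^T)^{-1}(\mathbf v\times\mathbf v')$. Hence for independent integral columns $\mathbf v,\mathbf v'$ and independent integral rows $\mathbf w,\mathbf w'$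
$$Q_y(\mathbf v)Q_y(\mathbf v')\ge Q_y^*\bigl((\mathbf v\times\mathbf v')^T\bigr)\ge e^{-D_2(y)},\qquad Q^*_y(\mathbf w)Q^*_y(\mathbf w')\ge Q_y\bigl((\mathbf w\times\mathbf w')^T\bigr)\ge e^{-D_1(y)}.$$
Let $\mathbf v$ minimize $Q_x$; it is primitive. For $y\in B(x,\frac12)$ the Lipschitz bound gives $Q_y(\mathbf v)\le e^{1-D_1(x)}$ and $D_2(y)\le D_1(x)+1$. So $Q_y(\mathbf v')\ge e^{-2}>e^{1-c_0}\ge Q_y(\mathbf v)$ for $\mathbf v'$ independent of $\mathbf v$, and $D_1=b_{\mathbf v}$ on the ball. If $\varrho(D_1,D_2)>\frac1{10}$ on the whole ball, then $h=b_{\mathbf v}$.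

Otherwise $D_2(y_1)\ge\frac9{11}D_1(y_1)$ at some $y_1$ in the ball, so $D_2(x)\ge\frac9{11}D_1(x)-3$. Let $\mathbf w$ minimize $Q_x^*$. For $y$ in the ball, $Q_y^*(\mathbf w)\le e^{1-D_2(x)}$ and $D_1(y)\le D_1(x)+1$, so $Q_y^*(\mathbf w')\ge e^{D_2(x)-D_1(x)-2}$ for $\mathbf w'$ independent of $\mathbf w$. This exceeds $e^{1-D_2(x)}$ because $2D_2(x)-D_1(x)\ge\frac7{11}D_1(x)-6>3$. Hence $D_2=b^*_{\mathbf w}$ on the ball. The integer $\mathbf w\mathbf v=(\mathbf wg)(g^{-1}\mathbf v)$ satisfies $|\mathbf w\mathbf v|^2\le e^{-D_1(x)-D_2(x)}<1$, so it is $0$. In all three cases $|\nabla h|\le2.2\le4$, because $|\nabla b_{\mathbf v}|,|\nabla b^*_{\mathbf w}|\le2$ and $\Phi_s+\Phi_t\le1.1$.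

For the expansion let $u=g^{-1}\mathbf v/|g^{-1}\mathbf v|$ and $u'=(\mathbf wg)^T/|\mathbf wg|$. From $u^Te^{-2X}u=1-2u^TXu+2|Xu|^2+O(|X|^3)$, and the same formula for $u'$ and $-X$, we get
\begin{align*}
b_{\mathbf v}(g\exp(X)o)-b_{\mathbf v}(go)&=-\log(u^Te^{-2X}u)=2u^TXu-2\bigl(|Xu|^2-(u^TXu)^2\bigr)+O(|X|^3),\\
b^*_{\mathbf w}(g\exp(X)o)-b^*_{\mathbf w}(go)&=-\log(u'^Te^{2X}u')=-2u'^TXu'-2\bigl(|Xu'|^2-(u'^TXu')^2\bigr)+O(|X|^3).
\end{align*}
Replacing $g$ by $gk$ replaces $u,u'$ by $k^{-1}u,k^{-1}u'$. In the third case $u\perp u'$, so we can arrange $u=e_1$ and $u'=e_3$; in the first two cases only one of these normalizations is needed. The right sides become $2x_{11}-2(x_{12}^2+x_{13}^2)$ and $-2x_{33}-2(x_{13}^2+x_{23}^2)$ up to $O(|X|^3)$. Since $\operatorname{tr}(H(a,b)X)=2ax_{11}-2bx_{33}$, the first two cases give the lemma with $(a,b)=(1,0)$ or $(0,1)$ and $q_h=q_{a,b}$. In the third case let $(a,b)=(\Phi_s,\Phi_t)$ at $(D_1(x),D_2(x))$. The chain rule gives $q_h(X)=q_{a,b}(X)+\Phi''[(2x_{11},-2x_{33})]$,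 where the Hessian $\Phi''$ is $O(1/c_0)$ because $D_1+D_2\ge c_0-2$. The cubic remainder is uniform, since the derivatives of $\Phi$ of orders $1,2,3$ are bounded on $s+t\ge c_0-2$ and the two logarithms are fixed smooth functions on $|X|\le\frac12$.
\end{proof}

The form $q_{a,b}$ is only semidefinite: it vanishes on diagonal matrices, and on more if $a=0$ or $b=0$. Lemma~\ref{lem:concave} will show that it is negative on the directions that matter.

\section{Extension to complex points}\label{sec:complex}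

In this section $F$ is any solution of \eqref{eq:eigen} on $M$; invariance under $\Gamma$ is not needed. Let $G_{\mathbb C}=SL(3,\mathbb C)$ and $K_{\mathbb C}=SO(3,\mathbb C)$, which is connected. We use the identity principle in the following form: a holomorphic function on a connected open subset of $\mathfrak p_{\mathbb C}$ (or $G_{\mathbb C}$) that vanishes on a nonempty open subset of $\mathfrak p$ (or $G$) contained in its domain vanishes identically.

\subsection{A tube of uniform width}

\begin{lemma}\label{lem:ext}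
There are $\rho_1>0$ and $C_1\ge1$, depending only on $\chi_2$, such that for every solution $F$ of \eqref{eq:eigen} and every $g\in G$ the function $X\mapsto F(g\exp(X)o)$ extends holomorphically to $\{W\in\mathfrak p_{\mathbb C}:|W|<\rho_1\}$, and the extension is bounded by $C_1\max_{d(x,gK)\le1}|F(x)|$.
\end{lemma}

\begin{proof}
By invariance, $\mathcal D_{p_2}$ has the same expression in the normal coordinates centered at any point. So all the functions $X\mapsto F(g\exp(X)o)$, $|X|<1$, lie in the space $\mathcal S$ of bounded solutions on $\{X\in\mathfrak p:|X|<1\}$ of one elliptic equation with real analytic coefficients. With the supremum norm $\mathcal S$ is a Banach space, since a uniform limit of solutions is a distributional solution. For $k\ge1$ let $\mathcal S_k$ be the set of $u\in\mathcal S$ whose restriction to $|X|<1/k$ extends holomorphically to $|W|<1/k$ with modulus $\le k$. Every $u\in\mathcal S$ is real analytic near $0$, so $\mathcal S=\bigcup_k\mathcal S_k$. Each $\mathcal S_k$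 is convex, symmetric, and closed by Montel's theorem. By the Baire category theorem some $\mathcal S_k$ contains a ball $u_0+\{\|u\|\le\epsilon\}$. It also contains the reflected ball about $-u_0$, hence the midpoints, which fill $\{\|u\|\le\epsilon\}$. Take $\rho_1=1/k$ and $C_1=\max(1,k/\epsilon)$.
\end{proof}

To move the base point and to continue the equations, it is best to regard the extension as a function on $G_{\mathbb C}/K_{\mathbb C}$. Shrink $\rho_1$ so that $W\mapsto\exp(W)K_{\mathbb C}$ is biholomorphic from $\{|W|<\rho_1\}$ onto an open set $\mathcal U\subset G_{\mathbb C}/K_{\mathbb C}$; this is possible by the inverse function theorem, as $\mathfrak p_{\mathbb C}$ is a complement to the Lie algebra $\mathfrak k_{\mathbb C}$ of $K_{\mathbb C}$. Let $F_g^{\mathbb C}$ be the resulting holomorphic function on $\mathcal U$, so that $F_g^{\mathbb C}(\exp(X)K_{\mathbb C})=F(g\exp(X)o)$ for real $|X|<\rho_1$. Fix $0<r_0<\rho_1/2$ such that $\exp(W')\exp(W)K_{\mathbb C}\in\mathcal U$ for all $W,W'\in\mathfrak p_{\mathbb C}$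 with $|W|,|W'|\le r_0$, and put
$$F^{\mathbb C}(g,Y)=F_g^{\mathbb C}(\exp(iY)K_{\mathbb C})\qquad(g\in G,\ Y\in\mathfrak p,\ |Y|\le r_0).$$
Thus $F^{\mathbb C}(g,0)=F(gK)$ and $|F^{\mathbb C}(g,Y)|\le C_1\max_{d(x,gK)\le1}|F(x)|$. Three further properties are needed.
\begin{itemize}
\item[(F1)] $F^{\mathbb C}$ is continuous. If $g_k\to g$, the functions $W\mapsto F^{\mathbb C}_{g_k}(\exp(W)K_{\mathbb C})$ are uniformly bounded and converge at real points. By Montel's theorem and the identity principle they converge locally uniformly.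
\item[(F2)] $F^{\mathbb C}(gk,k^{-1}Yk)=F^{\mathbb C}(g,Y)$ for $k\in K$, and $F^{\mathbb C}(\gamma g,Y)=F^{\mathbb C}(g,Y)$ for $\gamma\in\Gamma$ if $F$ is $\Gamma$-invariant. Both follow from the corresponding identities for $F(g\exp(X)o)$ by the identity principle.
\item[(F3)] $F^{\mathbb C}(g\exp X,Y)=F^{\mathbb C}_g(\exp(X)\exp(iY)K_{\mathbb C})$ for real $X,Y$ with $|X|,|Y|<r_0$. The functions $W\mapsto F^{\mathbb C}_{g\exp X}(\exp(W)K_{\mathbb C})$ and $W\mapsto F_g^{\mathbb C}(\exp(X)\exp(W)K_{\mathbb C})$ are holomorphic on $|W|<r_0$. For real $W$ we have $\exp(X)\exp(W)o=\exp(X'')o$ with $X''\in\mathfrak p$ and $|X''|\le|X|+|W|<\rho_1$, so both functions equal $F(g\exp(X'')o)$.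
\end{itemize}

\subsection{The equations at complex points}
For $\gamma\in G_{\mathbb C}$ with $\gamma K_{\mathbb C}\in\mathcal U$ and $i=2,3$,
\begin{equation}\label{eq:cont}
p_i(\partial_W)F^{\mathbb C}_g(\gamma\exp(W)K_{\mathbb C})\big|_{W=0}=\chi_iF_g^{\mathbb C}(\gamma K_{\mathbb C}).
\end{equation}
For $\gamma\in G$ near $I$ this is \eqref{eq:eigen} at $g\gamma$. Both sides are holomorphic in $\gamma$ on the open set $\exp(\{|W|<\rho_1\})K_{\mathbb C}$, which is connected because $K_{\mathbb C}$ is. The identity principle gives \eqref{eq:cont}.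

For $|Z|,|W|\le r_0$ define $\pi(Z,W)\in\mathfrak p_{\mathbb C}$, $|\pi|<\rho_1$, by $\exp(Z)\exp(W)K_{\mathbb C}=\exp(\pi(Z,W))K_{\mathbb C}$. This map is holomorphic, with $\pi(0,W)=W$ and $\pi(Z,0)=Z$. The automorphism $g\mapsto(g^T)^{-1}$ fixes $K_{\mathbb C}$ pointwise and sends $\exp W$ to $\exp(-W)$, so $\pi(-Z,-W)=-\pi(Z,W)$. Hence $\pi(Z,W)-Z-W$ is a sum of terms of bidegree $(k,l)$ with $k,l\ge1$ and $k+l$ odd, and the $W$-derivatives at $W=0$ satisfy
\begin{equation}\label{eq:pi}
L_Z:=\partial_W\pi(Z,0)=I+O(|Z|^2),\qquad\partial_W^2\pi(Z,0)=O(|Z|),\qquad\partial_W^3\pi(Z,0)=O(1).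
\end{equation}
The absence of a linear term in $L_Z$ makes the curvature terms negligible in the blow-up. For $|Y_0|\le r_0$ the function $f(Z)=F_g^{\mathbb C}(\exp(iY_0)\exp(Z)K_{\mathbb C})$ is holomorphic on $|Z|<r_0$, and \eqref{eq:cont} with $\gamma=\exp(iY_0)\exp(Z)$ reads
\begin{equation}\label{eq:eqf}
p_i(\partial_W)f(\pi(Z,W))\big|_{W=0}=\chi_if(Z)\qquad(i=2,3).
\end{equation}

\subsection{Real and imaginary coordinates}
The equations are written in the holomorphic coordinate $Z$, whereas the height is a function of the pair $(g,Y)$. The next lemma compares the two to second order. For $Y_0\in\mathfrak p$ define operators on $\mathfrak p$ by the even power series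
$$\mathsf C=\cos(\operatorname{ad}Y_0),\qquad\mathsf S=\frac{\sin(\operatorname{ad}Y_0)}{\operatorname{ad}Y_0}.$$
If $Y_0=\operatorname{diag}(\upsilon_1,\upsilon_2,\upsilon_3)$, which we may assume after conjugation by $K$, then $(\operatorname{ad}Y_0)^2$ is $0$ on diagonal matrices and $(\upsilon_k-\upsilon_l)^2$ on $E_{kl}+E_{lk}$. So $\mathsf C$ and $\mathsf S$ are symmetric, equal to $I+O(|Y_0|^2)$, and $\mathsf SY_0=Y_0$. For $|Y_0|\le\frac12$ we have $|\upsilon_k-\upsilon_l|\le\sqrt2|Y_0|<\pi/3$, so $\mathsf S$ is invertible, $\mathsf C$ has spectrum in $[\frac12,1]$, and $|H|\le|\mathsf C^{-1}H|\le2|H|$ for $H\in\mathfrak p$.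

\begin{lemma}\label{lem:coord}
There are $\rho_0\in(0,\min(1,r_0)]$ and $\rho_2\in(0,r_0)$, depending only on $\chi_2$, and $\mathfrak p$-valued maps $X(Z)=X(Y_0,Z)$, $Y(Z)=Y(Y_0,Z)$, real analytic near the compact set $|Y_0|\le\rho_0/2$, $|Z|\le\rho_2$, such that on this set
$$\exp(iY_0)\exp(Z)K_{\mathbb C}=\exp(X(Z))\exp(iY(Z))K_{\mathbb C},\qquad|X(Z)|<\min(\tfrac14,r_0),\qquad|Y(Z)|<\rho_0,$$
$$X(Z)=\mathsf C^{-1}\operatorname{Re}Z+X_2(Z)+O(|Z|^3),\qquad Y(Z)=Y_0+\mathsf S^{-1}\operatorname{Im}Z+Y_2(Z)+O(|Z|^3).$$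
Here $X_2,Y_2$ are bounded real quadratic maps on $\mathfrak p_{\mathbb C}$, and $|X_2(Z)|+|Y_2(Z)|\le C|Y_0||Z|^2$ for real $Z$.
\end{lemma}

\begin{proof}
For small $Y_0,X,Y\in\mathfrak p$ define $\Psi(Y_0;X,Y)\in\mathfrak p_{\mathbb C}$, $|\Psi|<\rho_1$, by $\exp(\Psi)K_{\mathbb C}=\exp(-iY_0)\exp(X)\exp(iY)K_{\mathbb C}$. It is real analytic, and $\Psi(Y_0;0,Y_0)=0$. Recall that $\exp(-T)\,\frac d{dt}\exp(T+tT')|_{t=0}=\frac{1-e^{-\operatorname{ad}T}}{\operatorname{ad}T}T'$. So the differential of $\Psi$ in $(X,Y)$ at $(0,Y_0)$, applied to $(x,y)$, is the $\mathfrak p_{\mathbb C}$-component of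
$$e^{-\operatorname{ad}iY_0}x+\frac{1-e^{-\operatorname{ad}iY_0}}{\operatorname{ad}iY_0}(iy).$$
Since $\operatorname{ad}Y_0$ exchanges $\mathfrak p_{\mathbb C}$ and $\mathfrak k_{\mathbb C}$, only the even parts $\cosh T$ and $T^{-1}\sinh T$, $T=\operatorname{ad}iY_0$, of the two series contribute. The differential is therefore $(x,y)\mapsto\mathsf Cx+i\mathsf Sy$. At $Y_0=0$ it is the isomorphism $(x,y)\mapsto x+iy$. The implicit function theorem gives analytic maps $X(Y_0,Z),Y(Y_0,Z)$ near $(0,0)$ that form the unique small solution of $\Psi(Y_0;X,Y)=Z$. By uniqueness, $(X,Y)=(0,Y_0)$ for $Z=0$, and $(X,Y)=(Z,0)$ for $Y_0=0$ and real $Z$. Choose $\rho_0$ small, and then $\rho_2$ so small that $|X|<\min(\frac14,r_0)$ and $|Y-Y_0|<\rho_0/2$. The linear terms in $Z$ invert $(x,y)\mapsto\mathsf Cx+i\mathsf Sy$. The quadratic terms depend analytically on $Y_0$ and vanish on real $Z$ when $Y_0=0$, which gives the last bound.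
\end{proof}

For a constant $A_0\ge1$, to be fixed in Section~\ref{sec:barrier}, put
$$h_{\mathbb C}(g,Y)=h(gK)+\tfrac12A_0|Y|^2 .$$
The penalty has two tasks. It keeps the maximum away from the boundary $|Y|=\rho_0$ of the tube, and it will force $Y$ to be of size $1/A_0$ at the maximum, so that the Hessian of $h$ remains a good approximation.

\begin{lemma}\label{lem:hC}
Let $D(g_0K)\ge c_0+3$ with $g_0$ chosen in its coset as in Lemma~\ref{lem:height}, with $H$ and $q_h$ as there. Let $|Y_0|\le\rho_0/2$ and $\tilde h(Z)=h_{\mathbb C}(g_0\exp X(Z),Y(Z))$ for $|Z|\le\rho_2$. Then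
\begin{equation}\label{eq:hC}
\tilde h(Z)=\tilde h(0)+\operatorname{Re}\operatorname{tr}(NZ)+\tfrac12q_{\mathbb C}(Z)+O(|Z|^3),\qquad N=\mathsf C^{-1}H-iA_0Y_0,
\end{equation}
where $q_{\mathbb C}$ is a real quadratic form on $\mathfrak p_{\mathbb C}$. The form $q_{\mathbb C}$, the implied constant and $|N|$ are bounded in terms of $A_0$ and $\chi_2$, we have $|N|\ge\sqrt2$, and
\begin{equation}\label{eq:qC}
|q_{\mathbb C}(Z)-q_h(Z)|\le C''(|Y_0|+A_0|Y_0|^2)|Z|^2\qquad\text{for real }Z,
\end{equation}
with $C''$ independent of $A_0$ and $c_0$.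
\end{lemma}

\begin{proof}
Insert the expansions of Lemma~\ref{lem:coord} into Lemma~\ref{lem:height} and into $\frac12A_0|Y|^2$. The linear terms are $\operatorname{tr}(H\,\mathsf C^{-1}\operatorname{Re}Z)=\operatorname{tr}(\mathsf C^{-1}H\operatorname{Re}Z)$ and $A_0\operatorname{tr}(Y_0\,\mathsf S^{-1}\operatorname{Im}Z)=A_0\operatorname{tr}(Y_0\operatorname{Im}Z)$, by the symmetry of $\mathsf C,\mathsf S$ and $\mathsf S^{-1}Y_0=Y_0$. Their sum is $\operatorname{Re}\operatorname{tr}(NZ)$. The quadratic terms give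
$$q_{\mathbb C}(Z)=q_h(\mathsf C^{-1}\operatorname{Re}Z)+2\operatorname{tr}(HX_2(Z))+2A_0\operatorname{tr}(Y_0Y_2(Z))+A_0|\mathsf S^{-1}\operatorname{Im}Z|^2 .$$
For real $Z$ the last term vanishes, $q_h(\mathsf C^{-1}Z)-q_h(Z)=O(|Y_0|^2|Z|^2)$, and the two middle terms are $O(|Y_0||Z|^2)$ and $O(A_0|Y_0|^2|Z|^2)$. Finally $|N|\ge|\mathsf C^{-1}H|\ge|H|\ge\sqrt2$.
\end{proof}

\section{Nilpotent symmetric matrices}\label{sec:nilp}

This section attaches to each nonzero nilpotent $N\in\mathfrak p_{\mathbb C}$ the direction $v$ of Section~\ref{sec:model}. In the blow-up $N$ is only approximately nilpotent, so we start with a general $N\in\mathfrak p_{\mathbb C}$, $N\ne0$, and put $t_k=\operatorname{tr}N^k$. The Cayley--Hamilton theorem reads $N^3=\frac12t_2N+\frac13t_3I$. Hence $\operatorname{tr}N^4=\frac12t_2^2$, and $N$ is nilpotent if and only if $t_2=t_3=0$. Split the traceless part of $N^2$ into its components along $N$ and orthogonal to $N$: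
\begin{equation}\label{eq:decomp}
N^2=\tfrac13t_2I+sN+\tau v,\qquad s=\frac{\operatorname{tr}(N^2\bar N)}{|N|^2},\quad\tau\ge0,\quad v\in\mathfrak p_{\mathbb C},\quad|v|=1,\quad\operatorname{tr}(v\bar N)=0 .
\end{equation}
Multiply \eqref{eq:decomp} by $N$, use Cayley--Hamilton on the left and \eqref{eq:decomp} for $N^2$ on the right, and then take the trace:
\begin{equation}\label{eq:id1}
\tau Nv=\tfrac16t_2N+\tfrac13(t_3-st_2)I-s^2N-s\tau v,\qquad\tau\operatorname{tr}(Nv)=t_3-st_2 .
\end{equation}
The trace of the square of $\tau v=N^2-\frac13t_2I-sN$ is $\frac12t_2^2+\frac13t_2^2+s^2t_2-\frac23t_2^2-2st_3$, so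
\begin{equation}\label{eq:id2}
\tau^2\operatorname{tr}v^2=\tfrac16t_2^2+s^2t_2-2st_3 .
\end{equation}

\subsection{The line $\mathcal V(N)$}
A nonzero nilpotent $N\in\mathfrak p_{\mathbb C}$ is \emph{regular} if $N^2\ne0$ and \emph{minimal} if $N^2=0$. If $N$ is regular, then $\ker N=\operatorname{im}N^2=\mathbb Cw$, the symmetric rank-one matrix $N^2$ is $\kappa_0ww^T$ with $\kappa_0\ne0$, and $w^Tw=0$ because $t_2=0$. If $N$ is minimal, then $\operatorname{im}N\subset\ker N$ forces rank one, so $N=uu^T$ with $u^Tu=0$. The real and imaginary parts of such a $u$ are orthogonal and of equal length $r>0$. So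
$$N=r^2ww^T,\qquad w=\mathbf p+i\mathbf q,\quad\mathbf p,\mathbf q\in\mathbb R^3\text{ orthonormal},\qquad\mathbf n:=\mathbf p\times\mathbf q,$$
where $w$ is determined up to sign and $\mathbf n$ is determined. Note that $w^Tw=w^T\mathbf n=0$ and $w^T\bar w=2$. Define
$$\mathcal V(N)=\{v\in\operatorname{span}(N,N^2):\operatorname{tr}(v\bar N)=0\}\ \ (N\text{ regular}),\qquad\mathcal V(N)=\mathbb C\,(w\mathbf n^T+\mathbf nw^T)\ \ (N\text{ minimal}).$$
In both cases $\mathcal V(N)$ is a complex line in $\mathfrak p_{\mathbb C}$, its elements are nilpotent, and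
\begin{equation}\label{eq:inker}
v,\bar v\in\operatorname{Ker}N\qquad(v\in\mathcal V(N)).
\end{equation}
For regular $N$ this follows from $t_2=t_3=0$ and $\operatorname{tr}(N\bar v)=\overline{\operatorname{tr}(v\bar N)}=0$. For minimal $N$ and $v=w\mathbf n^T+\mathbf nw^T$ we have $v^2=ww^T$, $v^3=0$, and $w^Tvw=w^T\bar vw=0$ because $w^T\mathbf n=0$.

\begin{example}\label{ex:min}
Let $w=e_1+ie_3$ and $N=ww^T$. Then $\operatorname{Re}N=\operatorname{diag}(1,0,-1)=H(\frac12,\frac12)$, and $\mathcal V(N)$ is spanned by $v=we_2^T+e_2w^T$. For $\zeta=\sigma_1+i\sigma_2$ the real matrix $\zeta\bar v+\bar\zeta v$ has the entries $x_{12}=2\sigma_1$, $x_{23}=2\sigma_2$ above the diagonal and is otherwise zero on and above it. On this plane $q_{1/2,1/2}=-8|\zeta|^2$.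
\end{example}

The definition in the minimal case is the limit of the regular one, and the limit is stable under small errors in $t_2,t_3$.

\begin{lemma}\label{lem:limit}
Let $N_j\to N_\infty\ne0$ with $N_\infty$ nilpotent, and let $s_j,\tau_j,v_j$ be as in \eqref{eq:decomp} for $N_j$. Assume $\tau_j>0$, $|t_2(N_j)|+|t_3(N_j)|=o(\tau_j^2)$ and $v_j\to v$. Then $v\in\mathcal V(N_\infty)$.
\end{lemma}

\begin{proof}
If $N_\infty$ is regular, then $N_\infty,N_\infty^2$ are independent, so $\tau_j$ has a positive limit, and the limit of \eqref{eq:decomp} shows that $v\in\operatorname{span}(N_\infty,N_\infty^2)$ and $\operatorname{tr}(v\bar N_\infty)=0$.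

Let $N_\infty=r^2ww^T$ be minimal. Then $s_j\to0$. By \eqref{eq:id1}, $\operatorname{tr}(N_jv_j)=o(\tau_j)\to0$, so $w^Tvw=0$; and $\operatorname{tr}(v\bar N_\infty)=0$ means $\bar w^Tv\bar w=0$. Expand $v$ in the symmetric products of the basis $w,\bar w,\mathbf n$. The two conditions remove $\bar w\bar w^T$ and $ww^T$. Since $w\bar w^T+\bar ww^T=2(I-\mathbf n\mathbf n^T)$ and $v$ is traceless,
$$v=x(w\mathbf n^T+\mathbf nw^T)+x'(\bar w\mathbf n^T+\mathbf n\bar w^T)+y(3\mathbf n\mathbf n^T-I).$$
Dividing the first identity of \eqref{eq:id1} by $\tau_j$ gives $N_jv_j=-(s_j^2/\tau_j)N_j+o(1)$. So $s_j^2/\tau_j$ is bounded, and along a subsequence we obtain that $N_\infty v$ is a multiple of $ww^T$. But $N_\infty v=r^2w(2x'\mathbf n^T-yw^T)$, so $x'=0$. Then $\operatorname{tr}v^2=6y^2$, because $w\mathbf n^T+\mathbf nw^T$ has square of trace zero and zero trace against $3\mathbf n\mathbf n^T-I$. By \eqref{eq:id2}, $\operatorname{tr}v_j^2=o(1)$. Hence $y=0$.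
\end{proof}

\subsection{Concavity along $\mathcal V(N)$}
For a quadratic form $q$ on $\mathfrak p$ let $q(\cdot,\cdot)$ be the associated symmetric form, extended complex bilinearly to $\mathfrak p_{\mathbb C}$. For $v=x+iy$ with $x,y\in\mathfrak p$ one has $q(v,\bar v)=q(x)+q(y)$ and $|v|^2=|x|^2+|y|^2$.

\begin{lemma}\label{lem:concave}
There are universal constants $\eta,c_1>0$ with the following property. If $(a,b)$ is admissible, $N\in\mathfrak p_{\mathbb C}$ is nonzero and nilpotent, $|\operatorname{Re}N-H(a,b)|\le\eta$ and $v\in\mathcal V(N)$, then $q_{a,b}(v,\bar v)\le-2c_1|v|^2$.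
\end{lemma}

\begin{proof}
We have $q_{a,b}(v,\bar v)=-4a(|v_{12}|^2+|v_{13}|^2)-4b(|v_{13}|^2+|v_{23}|^2)\le0$. First let $\operatorname{Re}N=H=H(a,b)$ and $0\ne v\in\mathcal V(N)$. We show that $q_{a,b}(v,\bar v)<0$.

\emph{$N$ regular.} Suppose $q_{a,b}(v,\bar v)=0$. If $a,b>0$, then $v$ is diagonal and nilpotent, so $v=0$, which is excluded. Let $b=0$. Then $v_{12}=v_{13}=0$, so $e_1$ is an eigenvector of the nilpotent matrix $v$ and $ve_1=0$. Write $v=xN+yN^2$. If $x\ne0$, then $v=(x+yN)N$ with $x+yN$ invertible, so $\ker v=\mathbb Cw$ contains $e_1$, against $w^Tw=0$. If $x=0$, then $v=y\kappa_0ww^T$ and $ve_1=0$ gives $w_1=0$. From $Nw=0$ we get $0=w^*Hw+i\,w^*(\operatorname{Im}N)w$, where both Hermitian forms are real, so $w^*Hw=0$. But $H=\frac a3\operatorname{diag}(4,-2,-2)$ gives $w^*Hw=-\frac{2a}3w^*w\ne0$. If $a=0$, then $v_{13}=v_{23}=0$ and $ve_3=0$; the case $x\neq0$ is excluded as before, and for $x=0$ we get $w_3=0$ and $w^*Hw=\frac{2b}3w^*w\ne0$.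

\emph{$N$ minimal.} Here $\operatorname{Re}N=r^2(\mathbf p\mathbf p^T-\mathbf q\mathbf q^T)$ has eigenvalues $r^2,0,-r^2$. The diagonal entries in \eqref{eq:H} are in decreasing order, so the middle one vanishes and $a=b$. Then $\mathbf p=\pm e_1$, $\mathbf q=\pm e_3$, $\mathbf n=\pm e_2$. For $v=w\mathbf n^T+\mathbf nw^T$ we get $|v_{12}|=|v_{23}|=1$, $v_{13}=0$ and $q_{a,b}(v,\bar v)=-8a<0$.

Now suppose the lemma fails for $\eta=c_1=1/k$, for every $k$. The real part of $\operatorname{tr}N^2=0$ says $|\operatorname{Im}N|=|\operatorname{Re}N|$, so the counterexamples $N_k$ are bounded. Along a subsequence, $N_k\to N$, $(a_k,b_k)\to(a,b)$, and unit vectors $v_k\in\mathcal V(N_k)$ converge to a unit vector $v$ with $q_{a,b}(v,\bar v)\ge0$. Here $N$ is nilpotent and $\operatorname{Re}N=H(a,b)\ne0$. If infinitely many $N_k$ are minimal, their frames $(\mathbf p,\mathbf q,\mathbf n)$ converge along a subsequence to a frame of $N$, and $v\in\mathcal V(N)$. Otherwise the $N_k$ are regular for large $k$; then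 $\tau_k>0$, $t_2=t_3=0$, and $v_k$ is a unimodular multiple of the vector in \eqref{eq:decomp}, so $v\in\mathcal V(N)$ by Lemma~\ref{lem:limit}. This contradicts the first part.
\end{proof}

\subsection{The nilpotent cone near a minimal element}
At a minimal $N$ the differential $\xi\mapsto3\operatorname{tr}(N^2\xi)$ of $p_3$ vanishes, and the cubic equation gives no first-order information. We need the quadratic part of $p_3$ modulo $p_2$, in an exact form that can be applied to commuting operators.

\begin{lemma}\label{lem:cusp}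
Let $w=\mathbf p+i\mathbf q$ with $\mathbf p,\mathbf q$ orthonormal and $\mathbf n=\mathbf p\times\mathbf q$. For $\xi\in\mathfrak p_{\mathbb C}$ put
$$\alpha=w^T\xi w,\quad\beta=w^T\xi\mathbf n,\quad\varepsilon=\mathbf n^T\xi\mathbf n,\quad\beta'=\bar w^T\xi\mathbf n,\quad S=\bar w^T\xi\bar w,$$
$$\Delta=\beta'^2-S\varepsilon,\qquad\Pi=S^2\beta+3S\varepsilon\beta'-2\beta'^3 .$$
Then, as polynomials on $\mathfrak p_{\mathbb C}$,
\begin{align}
\Pi^2-4\Delta^3&=\tfrac43S^3\operatorname{tr}\xi^3-2S^2\Delta\operatorname{tr}\xi^2,\label{eq:cusp}\\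
\Pi&=2\bigl[S\,(\bar w^T\xi^2\mathbf n)-\beta'\,(\bar w^T\xi^2\bar w)\bigr],\qquad\Delta=\bar w^T\xi^2\bar w.\label{eq:Pi}
\end{align}
\end{lemma}

\begin{proof}
Since $\xi$ is symmetric and traceless, $w^T\xi\bar w=\mathbf p^T\xi\mathbf p+\mathbf q^T\xi\mathbf q=-\varepsilon$. Let $B=(w,\mathbf n,\bar w)$ be the matrix with these columns. Then
$$J=B^TB=\begin{pmatrix}0&0&2\\0&1&0\\2&0&0\end{pmatrix},\qquad\Xi=B^T\xi B=\begin{pmatrix}\alpha&\beta&-\varepsilon\\ \beta&\varepsilon&\beta'\\-\varepsilon&\beta'&S\end{pmatrix},$$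
and $B^T\xi^2B=\Xi J^{-1}\Xi$, $B^{-1}\xi B=J^{-1}\Xi$. The entries $(3,3)$ and $(3,2)$ of $\Xi J^{-1}\Xi$ are
$$\bar w^T\xi^2\bar w=\beta'^2-S\varepsilon=\Delta,\qquad\bar w^T\xi^2\mathbf n=\tfrac12(S\beta-\varepsilon\beta')+\varepsilon\beta'=\tfrac12(S\beta+\varepsilon\beta'),$$
and $S(S\beta+\varepsilon\beta')-2\beta'\Delta=\Pi$. This proves \eqref{eq:Pi}. Next, $\operatorname{tr}(J^{-1}\Xi)^2$ and $\det\Xi=\det J\det\xi=-4\det\xi=-\frac43\operatorname{tr}\xi^3$ give
$$P:=2\operatorname{tr}\xi^2=\alpha S+4\beta\beta'+3\varepsilon^2,\qquad-\tfrac43\operatorname{tr}\xi^3=\det\Xi=-\alpha\Delta-S\beta^2-2\varepsilon\beta\beta'-\varepsilon^3 .$$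
Multiply $\det\Xi$ by $S$ and substitute $\alpha S=P-4\beta\beta'-3\varepsilon^2$. Since $\Delta(4\beta\beta'+3\varepsilon^2)=4\beta\beta'^3+3\varepsilon^2\beta'^2-4S\varepsilon\beta\beta'-3S\varepsilon^3$, we obtain
$$S\det\Xi=-\Delta P-\mathcal R,\qquad\mathcal R=S^2\beta^2+6S\varepsilon\beta\beta'+4S\varepsilon^3-4\beta\beta'^3-3\varepsilon^2\beta'^2 .$$
On the other hand $\Pi^2=S^4\beta^2+6S^3\varepsilon\beta\beta'-4S^2\beta\beta'^3+9S^2\varepsilon^2\beta'^2-12S\varepsilon\beta'^4+4\beta'^6$, so
$$\Pi^2-S^2\mathcal R=4\beta'^6-12S\varepsilon\beta'^4+12S^2\varepsilon^2\beta'^2-4S^3\varepsilon^3=4\Delta^3 .$$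
Hence $\Pi^2-4\Delta^3=S^2\mathcal R=-S^3\det\Xi-S^2\Delta P$, which is \eqref{eq:cusp}.
\end{proof}

\begin{remark}\label{rem:cusp}
On $\{S\ne0\}$ the functions $\operatorname{tr}\xi^2,\Pi,\Delta,\beta',S$ are coordinates, since one recovers $\varepsilon$ from $\Delta$, then $\beta$ from $\Pi$, then $\alpha$ from $P$. By \eqref{eq:cusp} the nilpotent cone is $\{\operatorname{tr}\xi^2=0,\ \Pi^2=4\Delta^3\}$ in these coordinates: a cuspidal curve times the $(\beta',S)$-space. By \eqref{eq:Pi} the minimal elements lie on the cusp $\Pi=\Delta=0$. At $N=r^2ww^T$ we have $\alpha=\beta=\varepsilon=\beta'=0$ and $S=4r^2$, so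
\begin{equation}\label{eq:dPi}
d\Pi(N)[\xi]=16r^4\,w^T\xi\mathbf n=\operatorname{tr}(V\xi),\qquad V=8r^4(w\mathbf n^T+\mathbf nw^T)\in\mathcal V(N).
\end{equation}
The quadratic part of $\Pi^2-4\Delta^3$ at $N$ is thus the square of the linear form given by $\mathcal V(N)$.
\end{remark}

\section{The maximum principle and the proof of the theorem}\label{sec:barrier}

\subsection{Constants and barriers}
Let $\kappa=\frac1{100}$. With $C',C'',\eta,c_1$ from Lemmas~\ref{lem:height}, \ref{lem:hC} and~\ref{lem:concave}, fix $c_0\ge20$ with $C'/c_0\le c_1/2$, and then $A_0\ge1$ so large that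
\begin{itemize}
\item[(A1)] $\frac18A_0\rho_0^2\ge5$;
\item[(A2)] if $|Y_0|\le\rho_0/2$ and $A_0|Y_0|\le2|H|$ with $H=H(a,b)$, $(a,b)$ admissible, then $|\mathsf C^{-1}H-H|\le\eta$ and $C''(|Y_0|+A_0|Y_0|^2)+C'/c_0\le c_1$.
\end{itemize}
Condition (A2) can be met, because its hypothesis gives $|Y_0|\le4/A_0$ and $A_0|Y_0|^2\le16/A_0$. All these constants depend only on $\chi_2$.

For $\lambda_0>0$ let $\mathcal T(\lambda_0)$ be the set of $C^1$ functions $\theta$ on $[c_0-1,\infty)$ such that $\theta'$ is locally Lipschitz and nondecreasing, $\theta'\ge\lambda_0$, and $\theta''\le(\theta')^{1+\kappa}$ almost everywhere. The last condition balances two needs. The barrier must overtake a function of unknown growth; a bound $\theta''\le C\theta'$ would limit $\theta$ to exponential growth, whereas solutions of $y'=y^{1+\kappa}$ reach any value in bounded time. On the other hand the blow-up needs $\theta''$ to be not much larger than $\theta'$, and it tolerates the loss of a small power.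

\begin{proposition}\label{prop:max}
There is $\Lambda_0$, depending only on $\chi_2,\chi_3$, with the following property. Let $\lambda_0\ge\Lambda_0$, $\theta\in\mathcal T(\lambda_0)$, let $F$ be a solution of \eqref{eq:eigen} on $M$, and put $u=\log|F^{\mathbb C}|-\theta(h_{\mathbb C})$. If $D(g_0K)\ge c_0+3$, $|Y_0|\le\rho_0/2$ and $F^{\mathbb C}(g_0,Y_0)\ne0$, then $u(g,Y)>u(g_0,Y_0)$ for some $(g,Y)$ with $d(gK,g_0K)\le\frac14$ and $|Y|\le\rho_0$.
\end{proposition}

The proposition is proved in Section~\ref{sec:blowup}. It does not involve $\Gamma$. Invariance enters only below, where it makes $F$ bounded on the sublevel sets of $D$ and provides a point of maximum.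

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Omega=\{D\le c_0+6\}$, which is compact modulo $\Gamma$ and has nonempty interior. Let $F\not\equiv0$. Then $\sup_\Omega|F|$ is finite by invariance and nonzero by analyticity; normalize it to $1$. Fix $\lambda_0\ge\Lambda_0$ with $\lambda_0>\log C_1$ and $\lambda_0^\kappa\ge2/\kappa$, depending only on $\chi_2,\chi_3$. Let $s_*>c_0+10$ be arbitrary.

\emph{The barrier.} Let $\mu(s)$ be the supremum of $\log^+|F^{\mathbb C}(g,Y)|$ over $D(gK)\ge c_0$, $h(gK)\le s$, $|Y|\le\rho_0$, and $\mu(s)=0$ if there is no such point. The function $\mu$ is nondecreasing, and it is finite because these $gK$ lie in $\{D\le s\}$. We construct $\theta\in\mathcal T(\lambda_0)$ with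
$$\theta(c_0)=0,\qquad\theta'=\lambda_0\ \text{ on }[c_0-1,s_*],\qquad\theta(s)\ge\mu(s)+s\ \text{ for }s\ge s_*+1 .$$
Choose $\lambda_0=\omega_0\le\omega_1\le\cdots$ with $\omega_{k+1}\ge2[\mu(s_*+k+2)+s_*+k+2]$. On $[s_*+k,s_*+k+1]$ let $y=\theta'$ start at $\omega_k$, solve $y'=y^{1+\kappa}$ until it reaches $\omega_{k+1}$, and then stay constant. Since $(y^{-\kappa})'=-\kappa$, the first phase has length at most $\omega_k^{-\kappa}/\kappa\le\frac12$. So $\theta'=\omega_{k+1}$ on $[s_*+k+\frac12,s_*+k+1]$, and for $s\in[s_*+k+1,s_*+k+2]$ we get $\theta(s)\ge\frac12\omega_{k+1}\ge\mu(s)+s$.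

\emph{The maximum.} Consider $u=\log|F^{\mathbb C}|-\theta(h_{\mathbb C})$ on $\Xi_0=\{(g,Y):D(gK)\ge c_0+2,\ |Y|\le\rho_0\}$. By (F1) and (F2) it is continuous with values in $[-\infty,\infty)$ and $\Gamma$-invariant. Where $h\ge s_*+1$ we have $u\le\mu(h)-\theta(h)\le-h$, as $h_{\mathbb C}\ge h$. Also $u\not\equiv-\infty$, since the analytic function $F$ does not vanish identically on the nonempty open set $\{D>c_0+2\}$. As the sets $\{h\le s\}\cap\Xi_0$ are compact modulo $\Gamma$, the maximum $u_*>-\infty$ of $u$ is attained at some $(g_0,Y_0)$. Write $x_0=g_0K$, and note that $\theta(h_{\mathbb C})\ge\theta(c_0)=0$ on $\Xi_0$. We claim that $u_*\le\log C_1$.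

(a) $D(x_0)\le c_0+3$. The ball of radius $1$ about $x_0$ lies in $\{D\le c_0+5\}\subset\Omega$, so Lemma~\ref{lem:ext} gives $u_*\le\log|F^{\mathbb C}(g_0,Y_0)|\le\log C_1$.

(b) $D(x_0)>c_0+3$ and $|Y_0|\ge\rho_0/2$. By Lemma~\ref{lem:ext}, $\log|F^{\mathbb C}(g_0,Y_0)|\le\log C_1+\log|F(x)|$ for some $x$ with $d(x,x_0)\le1$. If $D(x)<c_0+2$, then $x\in\Omega$ and $u_*\le\log C_1$. Otherwise $x$, with $Y=0$, gives a point of $\Xi_0$, so $\log|F(x)|\le u_*+\theta(h(x))$. The geodesic from $x_0$ to $x$ stays in $\{D\ge c_0+1\}$, where $|\nabla h|\le4$, so $h(x)\le h(x_0)+4$. By (A1), $h_{\mathbb C}(g_0,Y_0)\ge h(x_0)+\frac18A_0\rho_0^2\ge h(x_0)+5$. Hence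
$$u_*\le\log C_1+u_*+\theta(h(x_0)+4)-\theta(h(x_0)+5)\le\log C_1+u_*-\lambda_0<u_*,$$
which is impossible.

(c) $D(x_0)>c_0+3$ and $|Y_0|<\rho_0/2$. All $(g,Y)$ with $d(gK,x_0)\le\frac14$ and $|Y|\le\rho_0$ lie in $\Xi_0$, and $F^{\mathbb C}(g_0,Y_0)\ne0$. Proposition~\ref{prop:max} excludes this case.

\emph{Conclusion.} If $D(x)\ge c_0+2$ and $h(x)\le s_*$, then $\log|F(x)|\le u_*+\theta(h(x))\le\log C_1+\lambda_0h(x)$. The constants $C_1,\lambda_0$ do not depend on $s_*$, so $|F(x)|\le C_1e^{\lambda_0h(x)}$ whenever $D(x)\ge c_0+2$; at the remaining points, which lie in $\Omega$, $|F|\le1$. Since $h\le1.1D\le4.4\log\|g\|$ and $\|g\|\ge1$, we obtain $|F(g)|\le C_1\|g\|^{4.4\lambda_0}$ for all $g\in G$. The theorem holds with $A_*=4.4\lambda_0$ and $C_*=C_1$.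
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(a) An eigenfunction of all invariant operators satisfies \eqref{eq:eigen} for some $\chi_2,\chi_3$, and $\sup_\Omega|F|<\infty$. Theorem~\ref{thm:main} gives \eqref{eq:mod} for the operator norm, hence for every norm, as all norms are equivalent. The diagonal entries of $a_{y_1,y_2}$ are $(y_1y_2)^{2/3}y_2^{-1/3}$, $(y_1y_2)^{1/3}y_1^{-2/3}$ and $y_1^{-1/3}y_2^{-2/3}$. For $y_1,y_2\ge\sqrt{3/4}$ each is at most a constant times $(y_1y_2)^{2/3}$, because $y_1,y_2$ and $y_1y_2$ are bounded below. So $\|n\,a_{y_1,y_2}k\|\le C(y_1y_2)^{2/3}$ uniformly for $n\in\mathcal N_0$, $k\in K$, and \eqref{eq:siegel} holds with exponent $2A_*/3$.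

(b) By analyticity, $\sup_\Omega|\cdot|$ is a norm on the space. By Theorem~\ref{thm:main} its closed unit ball is uniformly bounded on compact sets. By Lemma~\ref{lem:ext} and Cauchy's estimates the same holds for the derivatives of each order. So every sequence in the unit ball has a subsequence that converges locally uniformly with all derivatives. The limit is a $\Gamma$-invariant solution of \eqref{eq:eigen}, and the convergence holds in the norm because $\Omega$ is compact modulo $\Gamma$. The closed unit ball is compact, so the space is finite dimensional by the theorem of F.~Riesz.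
\end{proof}

\section{Blow-up at a maximum}\label{sec:blowup}

We prove Proposition~\ref{prop:max}. The contradiction will come from the following lemma, which replaces the maximum modulus principle of Example~\ref{ex:model}.

\begin{lemma}\label{lem:liouville}
Let $q$ be a real quadratic form on the real vector space $\mathfrak p_{\mathbb C}$, and let $q(\cdot,\cdot)$ be the complex bilinear extension of $q|_{\mathfrak p}$. Let $\mathcal K\subset\mathfrak p_{\mathbb C}$ be a complex subspace, let $v,\bar v\in\mathcal K$ with $q(v,\bar v)<0$, and let $\psi$ be an entire function on $\mathcal K$ with $|\psi|\le e^{q/2}$. If $\partial_v^2\psi+k_1\partial_v\psi+k_0\psi=0$ with constants $k_0,k_1$, in particular if $\partial_v\psi=0$, then $\psi(0)=0$.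
\end{lemma}

\begin{proof}
Put $\phi(\zeta,\zeta')=\psi(\zeta\bar v+\zeta'v)$, $c=-q(v,\bar v)>0$ and $c'=q(\bar v,\bar v)$. The point $x=\zeta\bar v+\bar\zeta v$ is real, and $q(v,v)=\overline{c'}$, so $\frac12q(x)=-c|\zeta|^2+\operatorname{Re}(c'\zeta^2)$. For $|t|\le1$ we have $\frac12q(x+tv)\le\frac12q(x)+C(1+|\zeta|)$. Hence
\begin{equation}\label{eq:decay}
|\phi(\zeta,\bar\zeta+t)\,e^{-c'\zeta^2}|\le e^{C(1+|\zeta|)-c|\zeta|^2}\qquad(|t|\le1).
\end{equation}
For fixed $\zeta$ the function $\phi$ solves $\partial_{\zeta'}^2\phi+k_1\partial_{\zeta'}\phi+k_0\phi=0$. If the characteristic roots $r_1,r_2$ are distinct, then $\phi=e^{r_1\zeta'}f_1(\zeta)+e^{r_2\zeta'}f_2(\zeta)$, where $f_1,f_2$ are linear combinations of $\phi(\zeta,0)$ and $\partial_{\zeta'}\phi(\zeta,0)$, hence entire. Fix $|t|\le1$ with $e^{r_1t}\ne e^{r_2t}$. Then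
$$(e^{r_1t}-e^{r_2t})\,e^{r_1\bar\zeta}f_1(\zeta)=\phi(\zeta,\bar\zeta+t)-e^{r_2t}\phi(\zeta,\bar\zeta).$$
By \eqref{eq:decay} the entire function $f_1(\zeta)e^{-c'\zeta^2}$ tends to $0$ at infinity, so $f_1=0$ by Liouville's theorem. Exchanging $r_1$ and $r_2$ gives $f_2=0$. If $r$ is a double root, then $\phi=e^{r\zeta'}(f_1(\zeta)+\zeta'f_2(\zeta))$ with $f_1,f_2$ entire, and $e^{r\bar\zeta}f_2(\zeta)=e^{-r}\phi(\zeta,\bar\zeta+1)-\phi(\zeta,\bar\zeta)$ gives $f_2=0$. Then $e^{r\bar\zeta}f_1(\zeta)=\phi(\zeta,\bar\zeta)$ gives $f_1=0$. In both cases $\psi(0)=\phi(0,0)=0$.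
\end{proof}

\subsection{The amplitude}
Suppose the proposition is false. Then there are $\lambda_0^{(j)}\to\infty$, barriers $\theta_j\in\mathcal T(\lambda_0^{(j)})$, solutions $F_j$ and points $(g_j,Y_j)$ as in the proposition at which $u_j$ is maximal among the $(g,Y)$ with $d(gK,g_jK)\le\frac14$, $|Y|\le\rho_0$. The functions $F_j^{\mathbb C}$, $h_{\mathbb C}$ and this neighborhood are invariant under $(g,Y)\mapsto(gk,k^{-1}Yk)$, so we may choose $g_j$ in its coset as in Lemma~\ref{lem:height}. Let $\tilde h,N,q_{\mathbb C}$ be as in Lemma~\ref{lem:hC} for $(g_j,Y_j)$, and put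
$$\lambda=\lambda_j=\theta_j'(\tilde h(0))\to\infty,\qquad\ell=\lambda^\kappa .$$
Along a subsequence $(a,b)$, $H$, $Y_j$, $N$, $q_h$ and $q_{\mathbb C}$ converge; the limits carry the index $\infty$, and $q_\infty=\lim q_{\mathbb C}$. We mostly suppress the index $j$. The constants $C$ do not depend on $j$, the constants $C_R$ and those in $O_R$ depend on $R$ but not on $j$, estimates are claimed for $j\ge j(R)$, and $o(\cdot)$ refers to $j\to\infty$.

Let $f(Z)=F^{\mathbb C}_{j,g_j}(\exp(iY_j)\exp(Z)K_{\mathbb C})$. By Lemma~\ref{lem:coord} and (F3), $f(Z)=F_j^{\mathbb C}(g_j\exp X(Z),Y(Z))$ for $|Z|\le\rho_2$, and these points lie in the neighborhood above. Maximality gives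
\begin{equation}\label{eq:max}
\log|f(Z)/f(0)|\le\theta(\tilde h(Z))-\theta(\tilde h(0))\qquad(|Z|\le\rho_2).
\end{equation}
Both sides vanish at $Z=0$ and are differentiable there, so their differentials agree: $\operatorname{Re}(\partial_Zf(0)/f(0))=\lambda\operatorname{Re}\operatorname{tr}(NZ)$ for all $Z\in\mathfrak p_{\mathbb C}$. Two complex linear forms with the same real part are equal. Hence the amplitude $\varphi$, defined by
$$f(Z)=f(0)\,e^{\lambda\operatorname{tr}(NZ)}\,\varphi(\lambda^{1/2}Z),$$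
satisfies
\begin{equation}\label{eq:norm}
\varphi(0)=1,\qquad\partial_V\varphi(0)=0\quad(V\in\mathfrak p_{\mathbb C}).
\end{equation}
We write $z=\lambda^{1/2}Z$ for the rescaled variable.

\subsection{Bounds on the amplitude}
In the direction transverse to $\operatorname{Ker}N$ the bound \eqref{eq:max} involves $\theta''$, which may be as large as $\lambda\ell$. So $\varphi$ is bounded only on a thin slab around $\operatorname{Ker}N$. For $R\ge1$ let
$$\mathcal P_R=\bigl\{z=z_\perp+\sigma\bar N/|N|^2:\ z_\perp\in\operatorname{Ker}N,\ |z_\perp|\le R,\ |\sigma|\le R\ell^{-1/2}\bigr\}.$$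
Here $\sigma=\operatorname{tr}(Nz)$, and $z\mapsto z_\perp$ is the orthogonal projection onto $\operatorname{Ker}N=\bar N^\perp$. For $z\in\mathcal P_R$ let $\delta=\tilde h(Z)-\tilde h(0)$. By \eqref{eq:hC}, $|\delta|\le R\lambda^{-1/2}\ell^{-1/2}+C_R\lambda^{-1}\le C_R\lambda^{-1/2}\ell^{-1/2}$. The condition on $\theta''$ says that $((\theta')^{-\kappa})'\ge-\kappa$. So for $0\le t\le C_R\lambda^{-1/2}$
$$\theta'(\tilde h(0)+t)^{-\kappa}\ge\lambda^{-\kappa}-\kappa t=\lambda^{-\kappa}\bigl(1-O_R(\lambda^{\kappa-1/2})\bigr),$$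
and $\theta'\le2\lambda$ there. To the left of $\tilde h(0)$ we have $\theta'\le\lambda$. Thus $\theta''\le(2\lambda)^{1+\kappa}\le4\lambda\ell$ between $\tilde h(0)$ and $\tilde h(0)+\delta$, and Taylor's formula in \eqref{eq:max} gives
\begin{equation}\label{eq:phibound}
\log|\varphi(z)|\le\lambda\bigl(\delta-\operatorname{Re}\operatorname{tr}(NZ)\bigr)+2\lambda\ell\delta^2 .
\end{equation}
The first term is $\frac12q_{\mathbb C}(z)+O_R(\lambda^{-1/2})$ and the second is $O_R(1)$. Hence $|\varphi|\le C_R$ on $\mathcal P_R$. If moreover $\sigma=0$, then $\delta=O_R(\lambda^{-1})$, the second term is $O_R(\ell/\lambda)$, and $\log|\varphi(z)|\le\frac12q_{\mathbb C}(z)+o(1)$.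

\emph{Cauchy estimates.} For $V\in\mathfrak p_{\mathbb C}$ put $\|V\|_*=|V|+\ell^{1/2}|\operatorname{tr}(NV)|\le C\ell^{1/2}|V|$. If $z\in\mathcal P_R$ and $|t_i|\le1/(k\|V_i\|_*)$ for $i=1,\dots,k$, then $z+\sum t_iV_i\in\mathcal P_{R+1}$, because $z_\perp$ moves by at most $1$ and $\sigma$ by at most $\ell^{-1/2}$. So if $\psi$ is holomorphic near $\mathcal P_{R+1}$ and $|\psi|\le B$ there, then on $\mathcal P_R$
\begin{equation}\label{eq:cauchy}
|\partial_{V_1}\cdots\partial_{V_k}\psi|\le k^kB\prod_i\|V_i\|_*\le C_kB\,\ell^{k/2}\prod_i|V_i| .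
\end{equation}
A derivative costs $\ell^{1/2}$ in general, and nothing in directions with $\|V\|_*=O(1)$. All bounds below hold for every $R$, so the passage from $R+1$ to $R$ is harmless.

\emph{The limit.} Let $T_j:\operatorname{Ker}N_\infty\to\operatorname{Ker}N_j$ be the orthogonal projection. It is an isomorphism for large $j$, $|T_jz|\le|z|$, and $T_jz\to z$. By Montel's theorem and a diagonal argument in $R$, along a subsequence $\varphi_j\circ T_j\to\varphi_\infty$ locally uniformly on $\operatorname{Ker}N_\infty$. The limit is entire and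
\begin{equation}\label{eq:gauss}
\varphi_\infty(0)=1,\qquad|\varphi_\infty(z)|\le e^{q_\infty(z)/2}\quad(z\in\operatorname{Ker}N_\infty).
\end{equation}
Derivatives pass to the limit in directions that are almost tangent to $\operatorname{Ker}N_j$:
\begin{equation}\label{eq:pass}
\begin{gathered}
\text{if }V_j\to V\in\operatorname{Ker}N_\infty\text{ and }\ell^{1/2}\operatorname{tr}(N_jV_j)\to0,\text{ then}\\
(\partial_{V_j}^k\varphi_j)\circ T_j\to\partial_V^k\varphi_\infty\text{ locally uniformly, }k=1,2 .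
\end{gathered}
\end{equation}
To see this, write $V_j=V_j^\perp+V_j'$ with $V_j'=\operatorname{tr}(N_jV_j)\bar N_j/|N_j|^2$. Then $\|V_j'\|_*\to0$ and $\|V_j^\perp\|_*=|V_j^\perp|=O(1)$, so by \eqref{eq:cauchy} every term of $\partial_{V_j}^k\varphi_j$ that contains $\partial_{V_j'}$ is $o(1)$. The remaining term is $(\partial^k_{V_j^\perp}\varphi_j)\circ T_j=\partial^k_{T_j^{-1}V_j^\perp}(\varphi_j\circ T_j)$, and $T_j^{-1}V_j^\perp\to V$.

\subsection{The equations for the amplitude}
For $V\in\mathfrak p_{\mathbb C}$ let $\nabla_V=\operatorname{tr}(NV)+\lambda^{-1/2}\partial_V$. These operators have constant coefficients, commute, and are linear in $V$. From the definition of $\varphi$,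
\begin{equation}\label{eq:conj}
\partial_{V_1}\cdots\partial_{V_k}f(Z)=f(0)\,e^{\lambda\operatorname{tr}(NZ)}\lambda^k\,(\nabla_{V_1}\cdots\nabla_{V_k}\varphi)(z).
\end{equation}
For a polynomial $P$ on $\mathfrak p_{\mathbb C}$ let $P(\nabla)$ be obtained by replacing each coordinate $\xi_k$ by $\nabla_{\mathbf e_k}$. Then $P\mapsto P(\nabla)$ is a ring homomorphism that sends the form $\operatorname{tr}(V\xi)$ to $\nabla_V$. Taylor expansion of $P$ at $N$ gives
$$P(\nabla)=\sum_{i\ge0}\lambda^{-i/2}P_i,\qquad P_0=P(N),\qquad P_1=\partial_V\ \text{ where }dP(N)[\xi]=\operatorname{tr}(V\xi),$$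
and $P_i$ is homogeneous of order $i$ with bounded constant coefficients. If $|\psi|\le B$ on $\mathcal P_{R+1}$, then \eqref{eq:cauchy} and $\ell\le\lambda$ give on $\mathcal P_R$
\begin{equation}\label{eq:nabla}
\lambda^{-i/2}|P_i\psi|\le CB(\ell/\lambda)^{i/2},\qquad|P(\nabla)\psi|\le CB,\qquad|\nabla_{V_1}\cdots\nabla_{V_k}\psi|\le C_kB\prod_i|V_i| .
\end{equation}

Put $\mathcal E_2=p_2(\nabla)\varphi$ and $\mathcal E_3=p_3(\nabla)\varphi$; these are holomorphic functions of $z$. We claim that on $\mathcal P_R$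
\begin{equation}\label{eq:E}
|\mathcal E_2|\le C_R\lambda^{-1},\qquad|\mathcal E_3|\le C_R\bigl(\lambda^{-1}|N^2|+\lambda^{-3/2}\ell^{1/2}\bigr).
\end{equation}
The factor $|N^2|$ will matter when $N_\infty$ is minimal. Write $p_3(\xi)=\sum c_{klm}\xi_k\xi_l\xi_m$ with symmetric coefficients, and let
$$B_{lm}=\partial_W^2\pi(Z,0)(\mathbf e_l,\mathbf e_m),\qquad B'=\sum_kB_{kk},\qquad B''=\sum c_{klm}\,\partial_W^3\pi(Z,0)(\mathbf e_k,\mathbf e_l,\mathbf e_m).$$
Apply the chain rule in \eqref{eq:eqf}, use \eqref{eq:conj}, and divide by $f(0)e^{\lambda\operatorname{tr}(NZ)}\lambda^i$. At the point $z=\lambda^{1/2}Z$ this gives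
\begin{gather*}
\sum_k\nabla_{L_Z\mathbf e_k}\nabla_{L_Z\mathbf e_k}\varphi+\lambda^{-1}\nabla_{B'}\varphi=\lambda^{-2}\chi_2\varphi,\\
\sum c_{klm}\nabla_{L_Z\mathbf e_k}\nabla_{L_Z\mathbf e_l}\nabla_{L_Z\mathbf e_m}\varphi+3\lambda^{-1}\sum c_{klm}\nabla_{L_Z\mathbf e_k}\nabla_{B_{lm}}\varphi+\lambda^{-2}\nabla_{B''}\varphi=\lambda^{-3}\chi_3\varphi,
\end{gather*}
where the vectors in the subscripts are evaluated at $Z$ and are not differentiated. On $\mathcal P_R$ we have $|Z|\le C_R\lambda^{-1/2}$, so \eqref{eq:pi} gives $E:=L_Z-I=O_R(\lambda^{-1})$, $B_{lm}=O_R(\lambda^{-1/2})$ and $B''=O(1)$. Expand $L_Z=I+E$. In the first equation the terms without $E$ in the sum form $\mathcal E_2$, and all other terms are $O_R(\lambda^{-1})$ by \eqref{eq:nabla}. In the second equation the terms without $E$ in the first sum form $\mathcal E_3$. The terms with at least two factors $E$ are $O_R(\lambda^{-2})$, the sum with $B_{lm}$ is $O_R(\lambda^{-3/2})$, and the last two terms are $O_R(\lambda^{-2})$. There remains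 $3\sum c_{klm}\nabla_{E\mathbf e_k}\nabla_{\mathbf e_l}\nabla_{\mathbf e_m}\varphi$. Its parts with at least one derivative are $O_R(\lambda^{-1}(\ell/\lambda)^{1/2})$ by \eqref{eq:cauchy}. For the part without derivatives, let $N_l=\operatorname{tr}(N\mathbf e_l)$. Since $dp_3(N)[\xi]=3\operatorname{tr}(N^2\xi)$, we have $\sum_{l,m}c_{klm}N_lN_m=\operatorname{tr}(N^2\mathbf e_k)$, so this part is $3\sum_k\operatorname{tr}(N\,E\mathbf e_k)\operatorname{tr}(N^2\mathbf e_k)\,\varphi=O_R(\lambda^{-1}|N^2|)$. This proves \eqref{eq:E}.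

With $(N^2)_0=N^2-\frac13t_2I$, the Taylor expansions of $p_2(\nabla)$ and $p_3(\nabla)$ and \eqref{eq:nabla} give on $\mathcal P_R$
$$\mathcal E_2=t_2\varphi+2\lambda^{-1/2}\partial_N\varphi+O_R(\ell/\lambda),\qquad\mathcal E_3=t_3\varphi+3\lambda^{-1/2}\partial_{(N^2)_0}\varphi+O_R(\ell/\lambda).$$
At $z=0$, \eqref{eq:norm} and \eqref{eq:E} yield the first of the following bounds, and inserting it yields the second:
\begin{equation}\label{eq:transport}
|t_2|+|t_3|\le C\lambda^{-1}\ell,\qquad|\partial_N\varphi|+|\partial_{(N^2)_0}\varphi|\le C_R\lambda^{-1/2}\ell\quad\text{on }\mathcal P_R .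
\end{equation}

So $N_\infty$ is nilpotent, and $N_\infty\neq0$. The real part of $\operatorname{tr}N_\infty^2=0$ gives $A_0|Y_\infty|=|\operatorname{Im}N_\infty|=|\operatorname{Re}N_\infty|=|\mathsf C^{-1}H_\infty|\le2|H_\infty|$, with $\mathsf C$ taken at $Y_\infty$. Hence (A2) applies to $Y_\infty$ and $H_\infty$. It gives $|\operatorname{Re}N_\infty-H_\infty|\le\eta$ and, with the limits of \eqref{eq:qC} and of the bound in Lemma~\ref{lem:height}, $|q_\infty(x)-q_{a_\infty,b_\infty}(x)|\le c_1|x|^2$ for real $x$. By Lemma~\ref{lem:concave},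
\begin{equation}\label{eq:neg}
q_\infty(v,\bar v)\le-2c_1|v|^2+c_1|v|^2=-c_1|v|^2\qquad(v\in\mathcal V(N_\infty)).
\end{equation}
By \eqref{eq:inker}, \eqref{eq:gauss} and \eqref{eq:neg}, Lemma~\ref{lem:liouville} applies to $\psi=\varphi_\infty$, $\mathcal K=\operatorname{Ker}N_\infty$, $q=q_\infty$ and any $0\ne v\in\mathcal V(N_\infty)$, and its conclusion contradicts $\varphi_\infty(0)=1$. It remains to show that $\varphi_\infty$ satisfies an equation $\partial_v^2\varphi_\infty+k_1\partial_v\varphi_\infty+k_0\varphi_\infty=0$ for some such $v$.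

Let $s_j,\tau_j,v_j$ be as in \eqref{eq:decomp} for $N_j$. The bound \eqref{eq:transport} controls $\tau_j\partial_{v_j}\varphi$ with an error $\lambda^{-1/2}\ell$, so it is useful as long as $\tau_j$ is somewhat larger than $\lambda^{-1/2}\ell$. Along a subsequence, either $\tau_j\ge\lambda^{-1/2+3\kappa}$ for all $j$, or $\tau_j<\lambda^{-1/2+3\kappa}$ for all $j$.

\subsection{The case $\tau_j\ge\lambda^{-1/2+3\kappa}$}
Here $|t_2|+|t_3|\le C\lambda^{-1+\kappa}=o(\tau_j^2)$. Along a subsequence $v_j\to v$ with $|v|=1$, and $v\in\mathcal V(N_\infty)$ by Lemma~\ref{lem:limit}. Since $\tau_jv_j=(N^2)_0-s_jN$ with $s_j$ bounded, \eqref{eq:transport} gives $|\partial_{v_j}\varphi|\le C_R\lambda^{-1/2+\kappa}/\tau_j\le C_R\lambda^{-2\kappa}\to0$ on $\mathcal P_R$. By \eqref{eq:id1}, $\ell^{1/2}|\operatorname{tr}(N_jv_j)|\le C\ell^{3/2}\lambda^{-1}/\tau_j\to0$. Now \eqref{eq:pass} gives $\partial_v\varphi_\infty=0$.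

\subsection{The case $\tau_j<\lambda^{-1/2+3\kappa}$}
The limit of \eqref{eq:decomp} is $N_\infty^2=s_\infty N_\infty$. Then $0=N_\infty^3=s_\infty^2N_\infty$, so $s_\infty=0$, and $N_\infty=r^2ww^T$ is minimal. Take the polynomials of Lemma~\ref{lem:cusp} for this fixed $w$, and expand
$$\Pi(\nabla)=\Pi_0+\lambda^{-1/2}\Pi_1+\lambda^{-1}\Pi_2+\lambda^{-3/2}\Pi_3,\qquad\Delta(\nabla)=\Delta_0+\lambda^{-1/2}\Delta_1+\lambda^{-1}\Delta_2 .$$
Here $\Pi_0=\Pi(N_j)$, $\Delta_0=\Delta(N_j)\to\Delta(N_\infty)=0$, and $\Pi_1=\partial_{V_j}$, where by \eqref{eq:dPi} $V_j\to V_\infty=8r^4(w\mathbf n^T+\mathbf nw^T)$, a nonzero element of $\mathcal V(N_\infty)$.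

\emph{Size of $\Pi_0$.} Insert \eqref{eq:decomp} for $\xi^2=N_j^2$ into \eqref{eq:Pi}. The term $\frac13t_2I$ contributes nothing, as $\bar w^T\mathbf n=\bar w^T\bar w=0$, and $s_jN_j$ contributes $2s_j(S\beta'-\beta'S)=0$. Hence
\begin{equation}\label{eq:Pi0}
|\Pi_0|=2\tau_j\bigl|S\,\bar w^Tv_j\mathbf n-\beta'\,\bar w^Tv_j\bar w\bigr|\le C\lambda^{-1/2+3\kappa}.
\end{equation}
By Euler's identity for the cubic form $\Pi$, $\operatorname{tr}(N_jV_j)=d\Pi(N_j)[N_j]=3\Pi_0$. So $\ell^{1/2}\operatorname{tr}(N_jV_j)\to0$. Therefore $\|V_j\|_*=O(1)$, the functions $\Pi_1\varphi$ and $\Pi_1^2\varphi$ are $O_R(1)$ by \eqref{eq:cauchy}, and \eqref{eq:pass} applies to $V_j$.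

\emph{The equation.} Apply \eqref{eq:cusp}, with $\xi$ replaced by $\nabla$, to $\varphi$. As the operators commute,
\begin{equation}\label{eq:cuspeq}
\bigl(\Pi(\nabla)^2-4\Delta(\nabla)^3\bigr)\varphi=\tfrac43S(\nabla)^3\mathcal E_3-2S(\nabla)^2\Delta(\nabla)\mathcal E_2=o(\lambda^{-1})\quad\text{uniformly on }\mathcal P_R .
\end{equation}
Indeed, $\mathcal E_3=o(\lambda^{-1})$ by \eqref{eq:E} because $|N_j^2|\to0$; $\Delta(\nabla)\mathcal E_2=\Delta_0\mathcal E_2+O_R((\ell/\lambda)^{1/2}\lambda^{-1})=o(\lambda^{-1})$ by \eqref{eq:E} and \eqref{eq:nabla}; and powers of $S(\nabla)$ preserve such bounds by \eqref{eq:nabla}.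

Now sort the left side of \eqref{eq:cuspeq} by the order of the derivatives. The terms of order $\ge3$ are $O_R((\ell/\lambda)^{3/2})=o(\lambda^{-1})$ by \eqref{eq:nabla}. The terms of order $2$ are
$$\lambda^{-1}\bigl(\Pi_1^2+2\Pi_0\Pi_2-12\Delta_0^2\Delta_2-12\Delta_0\Delta_1^2\bigr)\varphi .$$
Here $\Pi_0\Pi_2\varphi=O_R(\lambda^{-1/2+4\kappa})=o(1)$ by \eqref{eq:Pi0} and \eqref{eq:cauchy}, and the last two terms in the bracket are $O_R(|\Delta_0|\ell)$. So on $\mathcal P_R$
\begin{equation}\label{eq:expansion}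
(\Pi_0^2-4\Delta_0^3)\varphi+\lambda^{-1/2}(2\Pi_0\Pi_1-12\Delta_0^2\Delta_1)\varphi+\lambda^{-1}\Pi_1^2\varphi=O_R(|\Delta_0|\ell\lambda^{-1})+o(\lambda^{-1}).
\end{equation}

\emph{Size of $\Delta_0$.} The terms with $\Delta_0$ must be shown to be negligible; the direction of $\Delta_1$ is not under control. We use the shape of the cusp: $\Delta_0$ is of size $|\Pi_0|^{2/3}$. At $z=0$ the first-order terms of \eqref{eq:expansion} vanish by \eqref{eq:norm}, so
\begin{equation}\label{eq:atzero}
|\Pi_0^2-4\Delta_0^3|\le C\lambda^{-1}(1+|\Delta_0|\ell).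
\end{equation}
The right side is at most $C\lambda^{-1+\kappa}$. With \eqref{eq:Pi0} this gives $|\Delta_0|^3\le C\lambda^{-1+6\kappa}$, that is, $|\Delta_0|\le C\lambda^{-1/3+2\kappa}$. Then $|\Delta_0|\ell\to0$, which has two consequences: the right side of \eqref{eq:expansion} is $o(\lambda^{-1})$, and by \eqref{eq:atzero} the numbers $k_j=\lambda(\Pi_0^2-4\Delta_0^3)$ are bounded. Moreover, by \eqref{eq:cauchy},
$$\lambda^{-1/2}|\Delta_0|^2|\Delta_1\varphi|\le C_R\lambda^{-1/2-2/3+4\kappa+\kappa/2}=C_R\lambda^{-7/6+4.5\kappa}=o(\lambda^{-1}),$$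
since $4.5\kappa<\frac16$; this is the most restrictive condition on $\kappa$.

\emph{Passage to the limit.} Put $\nu_j=\lambda^{1/2}\Pi_0$ and multiply \eqref{eq:expansion} by $\lambda$:
$$k_j\varphi+2\nu_j\,\partial_{V_j}\varphi+\partial_{V_j}^2\varphi=o(1)\qquad\text{on }\mathcal P_R .$$
If $|\nu_j|\to\infty$ along a subsequence, divide by $2\nu_j$. Since $k_j\varphi$ and $\partial_{V_j}^2\varphi$ are bounded on $\mathcal P_R$, we get $\partial_{V_j}\varphi\to0$, and \eqref{eq:pass} gives $\partial_{V_\infty}\varphi_\infty=0$. Otherwise $\nu_j\to\nu_\infty$ and $k_j\to k_\infty$ along a subsequence, and \eqref{eq:pass} gives $\partial_{V_\infty}^2\varphi_\infty+2\nu_\infty\partial_{V_\infty}\varphi_\infty+k_\infty\varphi_\infty=0$ on $\operatorname{Ker}N_\infty$.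

In both cases $\varphi_\infty$ satisfies an equation of the kind required in Lemma~\ref{lem:liouville} along a nonzero vector of $\mathcal V(N_\infty)$. Hence $\varphi_\infty(0)=0$, against \eqref{eq:gauss}. This proves Proposition~\ref{prop:max}, and with it Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{GW}
\emph{Do Growing Whittaker Functions} (as printed: DO GROWING WHITTAKER FUNCTIONS),
\texttt{http://www.birs.ca/workshops/2016/16w5039/files/Miller-slides.pdf}.

\end{thebibliography}
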